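# Cinderella, cliques and random graphs: the bucket number has order $(\ln\omega)^2$

## 1. The largest bucket number for a given clique number

Write $\mathcal H\langle k\rangle=1+\frac12+\dots+\frac1k$ for $k\ge1$ and $\mathcal H\langle0\rangle=0$. Let $\alpha(G)$, $\omega(G)$, $\chi(G)$ be the independence, clique and chromatic numbers of a graph $G$, and let $\text{bucket}(G)$ be the bucket number, defined right after the theorem. Put
$$B(\omega)=\sup\{\text{bucket}(G): G\text{ has clique number }\omega\}.$$

**Main theorem.**

* **Theorem 1.** For every $C$ there is a graph $G$ with $\alpha(G)\le5$ and $\text{bucket}(G)>\mathcal H\langle\omega(G)-1\rangle+C$.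
* **Theorem 2.** There is $\omega_0$ such that $B(\omega)\ge\frac1{50}(\ln\omega)^2$ for all $\omega\ge\omega_0$.
* **Theorem 3.** There is an absolute constant $C$ with $\text{bucket}(G)\le C(\ln\omega(G))^2$ for every graph $G$ with $\omega(G)\ge2$.

Consequently $B(\omega)=\Theta((\ln\omega)^2)$ for $\omega\ge2$.

**The game.** Let $G=(V,E)$ be a finite undirected simple graph with $V\ne\emptyset$. Each vertex holds a bucket of capacity $b$, initially empty. In every round the Stepmother first distributes one liter of water: she adds nonnegative amounts, summing to $1$, to the buckets. Then Cinderella empties the buckets of some independent set of $G$; the empty set is allowed, so she may do nothing. The Stepmother wants an overflow, meaning that some bucket's contents exceed $b$. Cinderella wins if no overflow ever occurs. Let $\text{bucket}'(G)$ be the infimum of all $b$ with which Cinderella can win, and put $\text{bucket}(G)=\text{bucket}'(G)-1$.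

An edge is an incompatibility: its two buckets cannot be emptied in the same round. Large cliques hurt Cinderella. The question is whether cliques are the only thing that hurts her.

**What was conjectured.** The source of the problem, "The Cinderella game on holes and anti-holes." (https://kam.mff.cuni.cz/conferences/wg2011/files/slides/bucketgame.pdf), comes with the following known results. Let GREEDY be the strategy in which Cinderella always empties an independent set carrying the most water after the Stepmother's move, and let $\text{g-bucket}(G)$ be the bucket number when she plays GREEDY. Then every graph satisfies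
$$\text{bucket}(G)\ge\mathcal H\langle\omega(G)-1\rangle,\qquad \text{g-bucket}(G)\le\mathcal H\langle\chi(G)-1\rangle, \tag{1}$$
and every perfect graph satisfies $\text{bucket}(G)=\text{g-bucket}(G)=\mathcal H\langle\omega(G)-1\rangle$. The conjecture is that $\text{bucket}(G)=\mathcal H\langle\omega(G)-1\rangle$ for *every* graph.

Theorem 1 says that this is false, and that the difference can be made as large as we like even when Cinderella never empties more than five buckets at a time. Theorem 2 says more: since $\mathcal H\langle\omega-1\rangle\le1+\ln\omega$, the conjecture fails for every sufficiently large clique number, and $B(\omega)/\mathcal H\langle\omega-1\rangle\to\infty$. Theorem 3 says that something of the conjecture survives: the bucket number is bounded in terms of $\omega$ alone, and the order $(\ln\omega)^2$ is the worst possible. The $\Theta$-statement follows from Theorems 2 and 3, together with $B(\omega)\ge\mathcal H\langle\omega-1\rangle\ge1$ from (1) for the finitely many $\omega$ with $2\le\omega<\omega_0$. The constants, and the smallest $\omega$ at which the conjecture fails, are not determined here.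

**How lower bounds are certified.** If the Stepmother can force some bucket to contain at least $\beta+1$ after one of her moves, then no $b<\beta+1$ lets Cinderella win, so
$$\text{bucket}(G)\ge\beta. \tag{2}$$
When we describe Stepmother strategies we ignore overflows, because an earlier overflow only helps her. Note also that if some bucket contains at least $\beta$ at the start of a round, she pours the whole liter into it, and (2) applies.

## 2. Edgeless graphs, one edge, and the five-cycle

**No edges.** Cinderella empties everything in every round, so contents never exceed $1$. The Stepmother can reach $1$ at once. Thus $\text{bucket}'=1$ and $\text{bucket}=0=\mathcal H\langle0\rangle$. This explains the "$-1$" in the definition: one liter of capacity is always needed.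

**One edge, $K_2$.** Cinderella empties the fuller bucket. If the total is at most $1$ after her move, it is at most $2$ after the next pour, and at most half of that, so at most $1$, after she empties the fuller bucket. Hence $b=2$ suffices. Conversely, suppose some bucket contains at least $x$ at the start of a round, where $0\le x\le 1$. The Stepmother adds $\frac{1-x}2$ to it and $\frac{1+x}2$ to the other one. Both now contain at least $\frac{1+x}2$, and Cinderella can empty only one. Starting from $x=0$, after $t$ such rounds some bucket contains at least $1-2^{-t}$; one more liter gives $2-2^{-t}$. So $\text{bucket}'(K_2)=2$ and $\text{bucket}(K_2)=1=\mathcal H\langle1\rangle$.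

**The five-cycle.** Here $\omega=2$ and $\chi=3$, so the bounds (1) only say $1\le\text{bucket}(C_5)\le\frac32$. To refute the conjecture we need graphs where $\chi$ is much larger than $\omega$, together with an argument that this really hurts Cinderella.

## 3. Turán, Erdős–Szekeres and first-moment estimates

We use three textbook facts.

* **Turán.** A graph on $N$ vertices with average degree at most $D$ has an independent set of size at least $N/(1+D)$.
* **Erdős–Szekeres.** A graph on at least $\binom{s+t-2}{s-1}$ vertices has a clique of size $s$ or an independent set of size $t$. For instance, with $s=t=3$: any $6$ vertices contain a triangle or three pairwise non-adjacent vertices.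
* **Harmonic numbers.** Comparing with $\int du/u$ gives $\ln k\le\ln(k+1)\le\mathcal H\langle k\rangle\le1+\ln k$ for $k\ge1$.

The random graph $G(n,p)$ has $n$ vertices, and each pair is an edge independently with probability $p$. We use only the union bound (equivalently, the probability that a configuration occurs is at most the expected number of its occurrences) and the inequalities $\binom Nj\le\left(\frac{eN}j\right)^j$, $\binom Nj\le N^j$, $1-p\le e^{-p}$. In particular, the expected number of independent $s$-sets of $G(n,p)$ is
$$\binom ns(1-p)^{s(s-1)/2}\le\left(\frac{en}s\,e^{-p(s-1)/2}\right)^s. \tag{3}$$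

We always play on the complement $G=\overline F$ of a random graph $F$. Cliques of $F$ are independent sets of $G$, and independent sets of $F$ are cliques of $G$.

## 4. Sieving, and finishing in a clique

The Stepmother has two tools. The first exploits small independent sets, the second exploits a clique.

**Lemma 1 (sieving).** At the start of a round let $S$ be a set of vertices with contents $\ge\ell$, such that every independent set contained in $S$ has at most $a$ elements, where $a\ge1$ is an integer. Let $M$ be an integer with $1\le M\le|S|$. Then the Stepmother can reach the start of a later (or the same) round at which at least $M$ vertices of $S$ have contents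
$$\ge\ \ell+\frac1a\ln\frac{|S|}{M+2a}.$$

*Proof.* The plan is to pour evenly on the survivors; Cinderella removes at most $a$ of them per round. Put $S_0=S$ and $s_i=|S_i|$. While $s_i\ge M+a$, the Stepmother pours $1/s_i$ into each bucket of $S_i$. The buckets of $S_i$ that Cinderella empties form an independent set inside $S$, so there are at most $a$ of them. Let $S_{i+1}\subseteq S_i$ consist of exactly $s_i-a\ge M$ buckets that were not emptied. The process stops at some $t$ with $M\le s_t<M+a$, and every bucket of $S_t$ has gained $\sum_{i<t}1/s_i$.

If $t=0$, then $|S|<M+a$, the logarithm in the claim is negative, and the claim holds in the current round. If $t\ge1$, then since $1/u\le1/s_i$ on $[s_i,s_i+a]$,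
$$\sum_{i<t}\frac1{s_i}\ \ge\ \sum_{i<t}\frac1a\int_{s_i}^{s_i+a}\frac{du}u\ =\ \frac1a\ln\frac{s_0+a}{s_{t-1}} .$$
The equality holds because $s_{i+1}+a=s_i$, so the intervals tile $[s_{t-1},s_0+a]$. Finally $s_0+a\ge|S|$ and $s_{t-1}=s_t+a<M+2a$. $\square$

For example, if $S$ is a clique of size $q$ then $a=1$, and with $M=1$ the gain is at least $\ln(q/3)$. For a clique one can play a little more precisely.

**Lemma 2 (clique finish).** If at the start of a round a clique of size $q\ge1$ has all contents $\ge\ell$, the Stepmother can force a bucket with content at least $\ell+\mathcal H\langle q\rangle$ after one of her moves.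

*Proof.* For $i=1,\dots,q$: when $q-i+1$ clique buckets are retained, she pours $\frac1{q-i+1}$ into each of them. Cinderella can empty at most one of them; if $i<q$, retain $q-i$ unemptied ones. Right after the $q$-th pour the last retained bucket contains at least $\ell+\frac1q+\dots+\frac12+1$. $\square$

Lemma 2 is not sharp: for $K_2$ it gives content $\frac32$, while Section 2 gives contents arbitrarily close to $2$. The loss is less than $1$ in general, and we shall not care.

## 5. Each tool alone stops at $\ln\omega$

The sensible first attempt is to apply one of the lemmas to a cleverly chosen graph.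

*Clique finish alone.* Starting from empty buckets, Lemma 2 and (2) give $\mathcal H\langle\omega\rangle-1\le\mathcal H\langle\omega-1\rangle$. Nothing is gained.

*Sieving alone.* Take any $S\subseteq V$, let $a$ be the independence number of $G[S]$, and sieve from level $0$. The subgraph $G[S]$ has no clique of size $\omega+1$ and no independent set of size $a+1$, so by Erdős–Szekeres
$$|S|<\binom{\omega+a}{\omega}=\prod_{i=1}^a\frac{\omega+i}i\le(\omega+1)^a .$$
Hence the level that Lemma 1 certifies is less than $\frac1a\ln|S|<\ln(\omega+1)\le\mathcal H\langle\omega\rangle=\mathcal H\langle\omega-1\rangle+\frac1\omega$. Ramsey theory caps the gain from one sieve at essentially $\ln\omega$, whatever the graph.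

So neither tool can win by more than $\frac1\omega$ on its own. But the two caps are separate. Suppose we sieve only part of the way, from $n$ down to $m$ vertices with $m\gg1$, and the surviving $m$-set still contains a clique of size close to $\omega$. Then we collect a gain $\frac1a\ln\frac nm$ *and then* almost $\ln\omega$ from the clique. Cinderella influences which set survives, so we need this for *every* $m$-set. This is a natural demand on a random graph.

## 6. The complement of $G(n,n^{-1/2})$: proof of Theorem 1

Let $p=n^{-1/2}$, $F=G(n,p)$, $G=\overline F$, and $m=\lceil\sqrt n\ln n\rceil$. The budget, up to lower-order terms, is as follows. We have $\ln\omega(G)\approx\frac12\ln n$. Sieving from $n$ to $m$ with $a=5$ gains about $\frac15\cdot\frac12\ln n$. The clique that remains gives about $\frac12\ln n$ again. The surplus is $\frac1{10}\ln n$.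

**Step 1: three properties of $F$.** This step collects what the strategy needs. As $n\to\infty$, each of the following holds with probability tending to $1$.

1. *$F$ has no $K_6$; that is, $\alpha(G)\le5$.* The expected number of copies of $K_6$ is at most $n^6p^{15}=n^{-3/2}$.

2. *$\omega(G)=\alpha(F)\le2\sqrt n\ln n+1$.* Let $s=\lceil2\sqrt n\ln n\rceil+1$. Then $p(s-1)/2\ge\ln n$, so by (3) the expected number of independent $s$-sets is at most $\left(\frac{en}s\cdot\frac1n\right)^s=(e/s)^s\to0$. If there is none, $\alpha(F)\le s-1=\lceil2\sqrt n\ln n\rceil$.

3. *Every $m$-set of vertices spans fewer than $4m^2p$ edges of $F$.* Let $K=\lceil4m^2p\rceil$. If the property fails, some $m$-set spans at least $K$ edges. There are at most $n^m$ choices for the set and at most $\binom{\binom m2}{K}\le\left(\frac{em^2}{2K}\right)^K$ choices for $K$ pairs in it, so the failure probability is at most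
$$n^m\left(\frac{em^2p}{2K}\right)^K\le n^m\left(\frac e8\right)^K\le e^{m\ln n}\left(\frac e8\right)^{4m^2p}\le e^{m\ln n\,(1-4\ln(8/e))}\to0 .$$
Here we used $K\ge4m^2p$ twice, then $mp\ge\ln n$. The limit is $0$ because $\ln(8/e)=3\ln2-1>1$.

For large $n$ we fix one graph $F$ with all three properties.

**Step 2: every $m$-set contains a large clique of $G$.** This is what protects the Stepmother from Cinderella's choices during the sieve. By property 3, an $m$-set spans a subgraph of $F$ with average degree less than $8mp$. Since $mp\le\ln n+1$ and $m\ge\sqrt n\ln n$, Turán gives an independent set of $F$ inside it, i.e. a clique of $G$, of some size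
$$q\ \ge\ \frac m{1+8mp}\ \ge\ \frac{\sqrt n\ln n}{9+8\ln n}\ \ge\ \frac{\sqrt n}{17};$$
the last inequality holds when $\ln n\ge1$.

**Step 3: sieve, then finish.** This step produces the lower bound. Apply Lemma 1 with $S=V$, $\ell=0$, $a=5$, $M=m$. At the start of some round, at least $m$ vertices have contents at least $\frac15\ln\frac n{m+10}$. Choose $m$ of them, take the clique from Step 2, and apply Lemma 2. With (2),
$$\text{bucket}(G)\ \ge\ \tfrac15\ln\frac n{m+10}+\mathcal H\langle q\rangle-1\ \ge\ \tfrac15\ln\frac n{\sqrt n\ln n+11}+\ln\frac{\sqrt n}{17}-1 .$$

**Step 4: compare with the conjectured value.** By property 2,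
$$\mathcal H\langle\omega(G)-1\rangle\le1+\ln(2\sqrt n\ln n+1)\le1+\ln\sqrt n+\ln(2\ln n+1).$$
Subtracting, the two terms $\ln\sqrt n$ cancel:
$$\text{bucket}(G)-\mathcal H\langle\omega(G)-1\rangle\ \ge\ \tfrac15\ln\frac n{\sqrt n\ln n+11}-\ln\big(17(2\ln n+1)\big)-2 .$$
The first term is $\frac1{10}\ln n-O(\ln\ln n)$ and the second is $O(\ln\ln n)$, so the right-hand side tends to infinity. Given $C$, choose $n$ large enough. Theorem 1 is proved, and the conjecture is false. $\square$

## 7. Sieving through $\log k$ scales: proof of Theorem 2

In Section 6 the sieve ran at the constant rate $a=5$. To gain a whole factor $\ln\omega$ we sieve many times, on smaller and smaller sets, and make the independence number shrink along with the set.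

Here is the arithmetic. Let $F=G(n,1/k)$ with $n\approx e^k$, and $G=\overline F$. Then $\omega(G)=O(k^2)$. For a fixed set of $k^{r/2}$ vertices, the expected number of copies of $K_{r+1}$ of $F$ in it is at most $k^{(r/2)(r+1)}k^{-r(r+1)/2}=1$. So we may hope for $\alpha\approx r$ on a set of this size. Sieving it from $k^{r/2}$ down to $k^{r/4}$ then gains about $\frac1r\cdot\frac r4\ln k=\frac14\ln k$, independently of $r$. Halving $r$ repeatedly, from about $k/\ln k$ down to a constant, gives about $\log_2k$ stages. The total is of order $(\ln k)^2$.

**Where this plan breaks.** We cannot ask that *every* set of $M\approx k^{r/2}$ vertices has no $K_{r+1}$ of $F$. Suppose $\omega(G)\le3k^2$. If $F$ had no $K_{r+1}$ at all, Erdős–Szekeres would give $n<\binom{3k^2+r}r\le(3k^2+1)^r$. For $r=64$ and large $k$ this contradicts $n\ge e^k$. So $F$ contains a $K_{65}$, and any $M$-set around it is bad; Cinderella might leave exactly such a set.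

The remedy is to ask for less. Every $M$-set may contain some copies of $K_{r+1}$, but only few edge-disjoint ones, so that discarding all but a fraction $1/(5kr^2)$ of the set destroys all copies. A loss polynomial in $k$ is harmless next to $k^{r/4}$.

**Notation.** Let $k$ be a large integer, $p=1/k$, $n=\lceil e^k\rceil$, $F=G(n,p)$, $G=\overline F$, and $I=\lfloor\log_2(2k/\ln k)\rfloor$. For $r=2^i$ with $5\le i\le I$ put $M_r=\lfloor k^{r/2}\rfloor$. Since $2^I\le2k/\ln k$, we have $M_{2^I}\le k^{k/\ln k}=e^k\le n$. Consider two properties.

* **(E1)** $\omega(G)\le3k^2$.
* **(E2)** For each $r=2^i$ with $6\le i\le I$: every $T\subseteq V$ with $|T|=M_r$ contains $T'\subseteq T$ with $|T'|\ge M_r/(5kr^2)$ such that $F[T']$ is $K_{r+1}$-free.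

**Step 1: (E1) is likely.** This keeps the clique number polynomial in $k$. Let $s=\lceil2k\ln n\rceil+1$. Then $p(s-1)/2\ge\ln n$, and by (3) the expected number of independent $s$-sets is at most $(e/s)^s$. If there is none, then $\omega(G)=\alpha(F)\le\lceil2k\ln n\rceil$. Since $\ln n\le\ln(e^k+1)\le k+e^{-k}$, this is at most $2k^2+2\le3k^2$.

**Step 2: few edge-disjoint copies of $K_{r+1}$.** This is the probabilistic half of (E2). Fix $r$ and write $M=M_r$. We bound the probability that some $M$-set contains $2kM$ pairwise edge-disjoint copies of $K_{r+1}$ in $F$. There are at most $n^M$ choices for the set, and inside it at most $\binom{M^{r+1}}{2kM}$ choices for the family. Because of edge-disjointness, a given family is present with probability exactly $p^{2kM\binom{r+1}2}$. Hence the probability is at most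
$$n^M\binom{M^{r+1}}{2kM}p^{2kM\binom{r+1}2}\le n^M\left(\frac{eM^rp^{r(r+1)/2}}{2k}\right)^{2kM}\le n^M\left(k^{-r/2}\right)^{2kM}.$$
The last inequality uses $e\le2k$ and $M^rp^{r(r+1)/2}\le k^{r^2/2-r(r+1)/2}=k^{-r/2}$. Since $\ln n\le k+1$, the bound is at most
$$e^{M(k+1)-Mkr\ln k}\le e^{-k},$$
because $r\ge64$, $\ln k\ge1$ and $M\ge1$.

**Step 3: from few copies to none.** This is the deterministic half of (E2). Suppose the event of Step 2 does not occur, and let $|T|=M$. Take in $T$ a maximal family of pairwise edge-disjoint copies of $K_{r+1}$ of $F$; it has fewer than $2kM$ members. Let $E_0$ be the set of all edges of these copies. Then $|E_0|\le2kM\binom{r+1}2\le2kMr^2$, so the graph $(T,E_0)$ has average degree at most $4kr^2$. By Turán it has an independent set $T'$ with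
$$|T'|\ge\frac M{1+4kr^2}\ge\frac M{5kr^2}.$$
Suppose $F$ had a copy of $K_{r+1}$ inside $T'$. By maximality it shares an edge with a member of the family (or is itself a member). That edge lies in $E_0$ and inside $T'$, a contradiction. So $F[T']$ is $K_{r+1}$-free.

**Step 4: fix $F$.** There are at most $\log_2(2k)$ values of $r$, so (E1) and (E2) fail with total probability at most $(e/s)^s+\log_2(2k)\,e^{-k}<1$ for large $k$. Fix $F$ satisfying both.

**Step 5: one stage gains $\frac3{16}\ln k$.** This is the strategy. The Stepmother processes $r=2^I,2^{I-1},\dots,2^6$ in this order. At stage $r$ there are at least $M_r$ vertices with contents at least some level $\ell$; initially this is $V$ with $\ell=0$, which is fine since $n\ge M_{2^I}$. Choose $T$ of size $M_r$ among them and $T'\subseteq T$ from (E2). Independent sets of $G$ inside $T'$ are cliques of $F[T']$, so they have at most $r$ elements. Apply Lemma 1 with $S=T'$, $a=r$, $M=M_{r/2}$.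

To estimate the gain, note $64\le r\le2k$. Since $\lfloor x\rfloor\ge x/2$ for $x\ge1$,
$$|T'|\ge\frac{k^{r/2}}{10kr^2}\ge\frac{k^{r/2}}{40k^3},\qquad M_{r/2}+2r\le k^{r/4}+4k\le2k^{r/4}.$$
Hence for $k\ge80$
$$\frac{|T'|}{M_{r/2}+2r}\ge\frac{k^{r/4-3}}{80}\ge k^{r/4-4}\ge1 .$$
In particular $M_{r/2}\le|T'|$, as Lemma 1 requires, and the gain is at least
$$\frac1r\left(\frac r4-4\right)\ln k=\left(\frac14-\frac4r\right)\ln k\ge\frac3{16}\ln k .$$
At the end of the stage at least $M_{r/2}$ vertices carry the increased level, so stage $r/2$ can start.

**Step 6: add up the stages.** There are $I-5\ge\log_2(k/\ln k)-5\ge\frac12\log_2k$ stages for large $k$. So finally some vertex has, at the start of a round, content at least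
$$\frac12\log_2k\cdot\frac3{16}\ln k=\frac3{32\ln2}(\ln k)^2\ge\frac18(\ln k)^2 .$$
Pouring one more liter into it and using (2), we get $\text{bucket}(G)\ge\frac18(\ln k)^2$, while $\omega(G)\le3k^2$.

**Step 7: hit every large clique number exactly.** Given $\omega$ large, let $k=\lfloor\sqrt{\omega/3}\rfloor$, take $G$ as above, and let $G^+$ be the disjoint union of $G$ and $K_\omega$. Since $\omega(G)\le3k^2\le\omega$, we have $\omega(G^+)=\omega$. Cinderella's independent sets in $G^+$ restrict to independent sets of $G$, so by playing only inside $G$ the Stepmother shows
$$\text{bucket}(G^+)\ge\tfrac18(\ln k)^2\ge\tfrac18\left(\tfrac25\ln\omega\right)^2=\tfrac1{50}(\ln\omega)^2$$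
for large $\omega$, because $\ln k=\frac12\ln\omega-O(1)$. This proves Theorem 2. $\square$

## 8. Cutting the water into layers

We turn to Cinderella's side. Let $\omega=\omega(G)\ge2$ and $n=|V|$. The GREEDY bound in (1) is of no use, because $\chi$ is not bounded in terms of $\omega$: there are triangle-free graphs of arbitrarily large chromatic number.

**Reversing the sieve.** In Section 7 the Stepmother has many buckets at low levels and few at high levels. Accordingly, cut the range of contents into layers, with layer $j$ meant to be filled in about $2^j$ buckets; layer $0$ is on top, and the index grows downwards. If layer $j$ holds too much water, then many buckets have water in it, and Ramsey theory supplies a large independent set among them. If this set has size $f$ and the layer has thickness about $1/f$, emptying it removes a constant amount of water from the layer. So layer $j$ should have thickness about $1/f(2^{j-1})$, where $f$ is a Ramsey-type function.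

**The Ramsey function.** For $m\ge1$ let $f(m)$ be the largest integer $a\ge1$ with $\binom{\omega+a-1}\omega\le m$; it exists, since $a=1$ gives $1$. Apply Erdős–Szekeres with cliques of size $\omega+1$, of which there are none, and independent sets of size $f(m)$: *every set of at least $m$ vertices contains an independent set of size $f(m)$*. For $\omega=2$ the condition is $\binom{a+1}2\le m$, so $f(1)=1$, $f(3)=2$, $f(6)=3$. We need three estimates.

* Upper bound: $\binom{\omega+a-1}{\omega}=\prod_{i=1}^{a-1}\frac{\omega+i}i\ge\prod_{i=1}^{a-1}\frac{1+i}i=a$, so
$$f(m)\le m. \tag{4}$$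
* Logarithmic lower bound: $\binom{\omega+a-1}{a-1}=\prod_{i=1}^{a-1}\frac{\omega+i}i\le(\omega+1)^{a-1}$. Taking $a=1+\left\lfloor\frac{\ln m}{\ln(\omega+1)}\right\rfloor$ gives
$$f(m)\ge\max\left(1,\frac{\ln m}{\ln(\omega+1)}\right). \tag{5}$$
* Power lower bound: $\binom{\omega+a-1}\omega=\prod_{i=1}^\omega\left(1+\frac{a-1}i\right)\le a^\omega$, so
$$f(m)\ge\lfloor m^{1/\omega}\rfloor\ge\tfrac12m^{1/\omega}. \tag{6}$$

By (5), $\sum_j1/f(2^{j-1})$ behaves at worst like $\ln\omega$ times a harmonic sum; by (6), the terms decay geometrically once $j$ is well beyond $\omega$. So the total thickness should be about $\ln\omega$ times $\ln(\omega^{O(1)})$, which is $O((\ln\omega)^2)$. This is where the square comes from.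

**Where the plain version stops.** Cinderella can serve only one layer per round, and the Stepmother chooses where to pour. The natural rule is to serve the layer with the largest excess. Section 9 contains a potential argument for this rule: with $J+1$ layers, all excesses stay below $2+4\ln(1+(e-1)(J+1))$. To cover all of $V$ we need $2^J\ge n$. The excess then enters the final bound as a term of order $\ln\ln n$, and this is the only dependence on $n$, but $n$ is unbounded for fixed $\omega$.

The way out is that deep layers have room to spare. Since $f$ grows exponentially there, their thickness may be multiplied by a factor growing like $k^2$ in the $k$-th deep layer, and the sum still converges. A layer with that much slack need not compete for attention; a fixed periodic schedule is enough. Only the first $O(\omega^2)$ layers compete, and they cost $O(\ln\omega)$.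

**Parameters.** Let
$$J_0=4\omega^2,\qquad\Lambda=2+4\ln\big(1+(e-1)(J_0+1)\big),\qquad J\ge J_0\text{ an integer with }2^J\ge n .$$
For $k\ge1$ let $U_k$ be the least power of two that is at least $2k^2$, and let $T_k=2U_k$; since $U_k<4k^2$, we have $T_k<8k^2$. The thicknesses are
$$\Delta_j=\max\left(\frac{32}{f(2^{j-1})},\,\Lambda2^{-j}\right)\ (1\le j\le J_0),\qquad\Delta_{J_0+k}=\frac{8T_k}{f(2^{J_0+k-1})}\ (1\le k\le J-J_0).$$
Let $\ell_j=\sum_{i=j+1}^J\Delta_i$, so $\ell_J=0$ and $\ell_{j-1}=\ell_j+\Delta_j$. Layer $j\ge1$ is the range from $\ell_j$ to $\ell_{j-1}$, and layer $0$ is everything above $\ell_0$. The water that a bucket with content $x\ge0$ has in these layers is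
$$h_j(x)=\min\big((x-\ell_j)^+,\Delta_j\big)\ (j\ge1),\qquad h_0(x)=(x-\ell_0)^+,\qquad\sum_jh_j(x)=x .$$
As a toy example, if there were just $\Delta_2=1$ and $\Delta_1=2$, then $\ell_2=0$, $\ell_1=1$, $\ell_0=3$, and a bucket with content $3.5$ would have $h_2=1$, $h_1=2$, $h_0=\frac12$.

Let $P_j=\sum_vh_j(\text{content of }v)$ be the water in layer $j$, and define the *excess*
$$Q_j=(P_j-2^j\Delta_j)^+\ (j\ge1),\qquad Q_0=(P_0-16)^+ .$$
A Stepmother move increases each $P_j$ by some $\delta_j\ge0$ with $\sum_j\delta_j=1$, hence each $Q_j$ by at most $\delta_j$. A Cinderella move never increases any $P_j$ or $Q_j$. Layers $0,\dots,J_0$ are called *near*, the others *far*.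

## 9. A strategy with bounded excess in every layer

**Step 1: a timetable for the far layers.** We need each far layer $J_0+k$ to be served periodically, without collisions. Since $\sum_{k\ge1}\frac1{U_k}\le\sum_{k\ge1}\frac1{2k^2}=\frac{\pi^2}{12}<1$, we can choose pairwise disjoint residue classes $R_k$ modulo $U_k$. Choose them in order of increasing $k$. The $U_i$ are non-decreasing powers of two, so for $i<k$ the class $R_i$ is a union of $U_k/U_i$ classes modulo $U_k$. Together the earlier classes occupy $\sum_{i<k}U_k/U_i<U_k$ of them, so one is free.

For instance $U_1,\dots,U_4=2,8,32,32$, and one may take $R_1=1$ mod $2$, $R_2=2$ mod $8$, $R_3=4$ mod $32$, $R_4=6$ mod $32$.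

**Step 2: the strategy.** Number the rounds $1,2,3,\dots$. In odd rounds Cinderella serves a near layer $j^*$ with maximal $Q_j$, evaluated after the Stepmother's move. In round $2i$ she serves layer $J_0+k$ if $i\in R_k$ for some $k\le J-J_0$; otherwise she does nothing. *Serving* layer $j$ means:

* if $Q_j=0$, do nothing;
* if $j=0$ and $Q_0>0$, empty a fullest bucket;
* if $j\ge1$ and $Q_j>0$, let $W=\{v:h_j(\text{content of }v)\ge\Delta_j/8\}$; if $|W|\ge2^{j-1}$, empty an independent subset of $W$ of size $f(2^{j-1})$; otherwise do nothing.

The independent subset exists by the Ramsey property of $f$. The aim is the following.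

**Claim.** After every Stepmother move,
$$Q_j\le\Lambda\ \text{ for all near }j,\qquad Q_{J_0+k}\le T_k\ \text{ for }1\le k\le J-J_0. \tag{7}$$

**Step 3: (7) limits the number of buckets reaching each layer.** This is needed to see that services do something. Assume a state satisfies (7). Then $Q_j\le2^j\Delta_j$ for all $j\ge1$. For near $j$ this holds because $\Delta_j\ge\Lambda2^{-j}$. For far $j=J_0+k$ it holds because, by (4),
$$2^j\Delta_j\ge2^j\cdot\frac{8T_k}{2^{j-1}}=16T_k .$$
Hence $P_j\le2^j\Delta_j+Q_j\le2^{j+1}\Delta_j$. A bucket with content at least $\ell_{j-1}$ fills layer $j$ completely, contributing $\Delta_j$ to $P_j$. So there are at most $2^{j+1}$ such buckets. Writing $A_j=\{v:\text{content}>\ell_j\}$ and shifting the index, we get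
$$|A_j|\le2^{j+2}\quad(0\le j\le J); \tag{8}$$
for $j=J$ it holds trivially, as $|A_J|\le n\le2^J$.

**Step 4: services in a state satisfying (7) are effective.** Let $s_j=4$ for near $j$ and $s_{J_0+k}=T_k$. We show: *if layer $j$ is served in a state satisfying (7) and $Q_j>0$, then $P_j$ decreases by at least $s_j$, so the new excess is at most $(Q_j-s_j)^+$.*

For $j=0$: $P_0>16$ is spread over $|A_0|\le4$ buckets, so the fullest has $h_0>4$, and it is emptied.

For $j\ge1$: $P_j>2^j\Delta_j$, and only buckets in $A_j$ contribute to it. Those with $h_j<\Delta_j/8$ contribute at most $2^{j+2}\cdot\Delta_j/8=2^{j-1}\Delta_j$ by (8). So $W$ carries more than $2^{j-1}\Delta_j$ of layer $j$, and since each bucket carries at most $\Delta_j$, we have $|W|\ge2^{j-1}$. Thus an independent set of $f(2^{j-1})$ buckets of $W$ is emptied, and $P_j$ drops by at least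
$$f(2^{j-1})\,\frac{\Delta_j}8\ \ge\ s_j$$
by the choice of $\Delta_j$: for near $j$ we have $\Delta_j\ge32/f(2^{j-1})$, and for far $j$ we have $\Delta_j=8T_k/f(2^{j-1})$.

We now prove the Claim by induction on the round. Consider round $t$, and suppose (7) held after the Stepmother's moves in all earlier rounds. Services take place right after Stepmother moves, so all services in earlier rounds were effective in the sense of Step 4.

**Step 5: far layers.** This is where the timetable pays off. Layer $J_0+k$ is served exactly every $2U_k=T_k$ rounds, for the first time in a round at most $T_k$. Suppose there was a service before round $t$, and let the last one be in round $t'$. Then $t-t'\le T_k$. Just before that service $Q_{J_0+k}\le T_k$ by (7), so after it $Q_{J_0+k}=0$. Since then the Stepmother has poured at most $T_k$ liters, so $Q_{J_0+k}\le T_k$ after her move in round $t$. If there was no service before round $t$, then $t\le T_k$, the excess started at $0$, and the same bound holds.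

**Step 6: near layers.** Here the potential argument bounds the excess by the logarithm of the number of near layers. Let
$$\Phi=\sum_{j=0}^{J_0}\left(e^{Q_j/4}-1\right).$$
We show that $\Phi\le(e-1)(J_0+1)$ initially and after every Cinderella move in an odd round before round $t$. Initially $\Phi=0$. Consider an odd round before round $t$. Let $Q_j$ and $\Phi$ be the values just after the preceding odd-round service (or at the start), and $Q'_j$ and $\Phi'$ the values just before the present service. In between, at most two liters were poured, so $Q'_j\le Q_j+\delta_j$ with $\delta_j\ge0$ and $\sum_j\delta_j\le2$; here $\delta_j$ is the total amount poured into layer $j$. Put $E'=\max_{j\le J_0}e^{Q'_j/4}$. Since $e^x-e^{x-d}\le d\,e^x$,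
$$\Phi'-\Phi\le\sum_{j\le J_0}\left(e^{Q'_j/4}-e^{(Q'_j-\delta_j)/4}\right)\le\sum_{j\le J_0}e^{Q'_j/4}\,\frac{\delta_j}4\le\frac{E'}2 .$$

*Case $\max_jQ'_j\ge4$.* The served layer $j^*$ has $e^{Q'_{j^*}/4}=E'$. By Step 4 its excess drops by at least $4$, so its term drops by at least $E'(1-e^{-1})>E'/2$, and no other term increases. So $\Phi$ after the service is at most its value after the preceding one.

*Case $\max_jQ'_j<4$.* Each of the $J_0+1$ terms is below $e-1$ before the service and does not increase, so afterwards $\Phi\le(e-1)(J_0+1)$.

This proves the bound on $\Phi$. Consequently, after each odd-round service before round $t$ (and at the start), $Q_j\le4\ln(1+(e-1)(J_0+1))=\Lambda-2$ for every near $j$. The last such moment is followed by at most two Stepmother moves up to and including round $t$. Hence $Q_j\le\Lambda$ after the Stepmother's move in round $t$, and the Claim is proved.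

**Step 7: no overflow.** After each Stepmother move every content is at most $\ell_0+P_0\le\ell_0+16+Q_0\le\ell_0+16+\Lambda$. So Cinderella wins with $b=\ell_0+16+\Lambda$, and
$$\text{bucket}(G)\le\ell_0+15+\Lambda,\qquad\ell_0=\sum_{j=1}^J\Delta_j. \tag{9}$$

## 10. The total thickness is $O((\ln\omega)^2)$

**Near layers.** Here the logarithmic bound (5) is used. Let $D=\log_2(\omega+1)$. By (5), $f(2^i)\ge\max(1,i/D)$, so $1/f(2^i)\le1$ for the at most $D+1$ indices $0\le i\le D$, and $1/f(2^i)\le D/i$ for the others. Bounding the maximum in $\Delta_j$ by the sum of its two entries,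
$$\sum_{j=1}^{J_0}\Delta_j\le32\sum_{i=0}^{J_0-1}\frac1{f(2^i)}+\Lambda\sum_{j\ge1}2^{-j}\le32\big[(D+1)+D(1+\ln J_0)\big]+\Lambda .$$

**Far layers.** Here the power bound (6) is used. With $T_k<8k^2$ and $f(2^i)\ge\frac122^{i/\omega}$,
$$\sum_{k\ge1}\frac{8T_k}{f(2^{J_0+k-1})}\le\sum_{k\ge1}128k^2\,2^{-(J_0+k-1)/\omega}\le256\cdot2^{-J_0/\omega}\sum_{k\ge1}k^2\,2^{-k/\omega},$$
since $2^{1/\omega}\le2$. Put $z=2^{-1/\omega}$. Then
$$\sum_{k\ge1}k^2z^k\le\sum_{k\ge1}k(k+1)z^k=\frac{2z}{(1-z)^3}.$$
The function $1-2^{-x}$ is concave on $[0,1]$, with values $0$ and $\frac12$ at the ends, so $1-2^{-x}\ge x/2$ there. With $x=1/\omega$ this gives $1-z\ge\frac1{2\omega}$, and the sum is at most $2(2\omega)^3=16\omega^3$. Since $J_0/\omega=4\omega$, the far layers contribute at most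
$$256\cdot16^{-\omega}\cdot16\omega^3=4096\,\omega^3\,16^{-\omega}\le256 .$$
For the last inequality: at $\omega=2$ the value is $128$, and passing from $\omega$ to $\omega+1$ multiplies it by $\frac1{16}\left(1+\frac1\omega\right)^3<1$.

**Conclusion.** Inserting both bounds into (9), with $J_0=4\omega^2$,
$$\text{bucket}(G)\le32\big[1+D\big(2+\ln(4\omega^2)\big)\big]+2\Lambda+272 .$$
For $\omega\ge2$ we have $D=O(\ln\omega)$, $\Lambda=O(\ln\omega)$ and $\ln(4\omega^2)=O(\ln\omega)$, and constants are $O((\ln\omega)^2)$. Hence $\text{bucket}(G)\le C(\ln\omega)^2$ with an absolute constant $C$, which is Theorem 3. $\square$
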